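# Irreducibility of $\Phi_p(\Phi_q(x))$ for distinct odd primes $p$ and $q$

## 1. Cyclotomic polynomials, the polynomials $f_n$, and the order of $-\zeta_m$

**Definition (irreducible).** A nonconstant monic polynomial with integer coefficients is *irreducible* if it does not factor over the integers into nonconstant polynomials. By Gauss's lemma, for monic integer polynomials this is the same as irreducibility over $\mathbb Q$. For example $x^2+2x+2$ is irreducible (Eisenstein at $2$), while $x^4+2x^3+3x^2+2x+2=(x^2+1)(x^2+2x+2)$ is not.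

**Definition (cyclotomic polynomial).** $\Phi_m(x)$ is the monic polynomial whose roots are the primitive $m$-th roots of unity. For instance $\Phi_3=x^2+x+1$, $\Phi_4=x^2+1$, $\Phi_6=x^2-x+1$.

We use the following textbook facts. Let $\zeta=\zeta_m$ be a primitive $m$-th root of unity and $K=\mathbb Q(\zeta)$.

- $\Phi_m$ has integer coefficients and is irreducible of degree $\varphi(m)$, so $[K:\mathbb Q]=\varphi(m)$.
- $K/\mathbb Q$ is Galois with abelian group, so complex conjugation commutes with every automorphism of $K$. Hence $\sigma(\alpha\bar\alpha)=|\sigma\alpha|^2$ for $\alpha\in K$ and $\sigma\in\mathrm{Gal}(K/\mathbb Q)$.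
- The ring of integers of $K$ is $\mathcal O=\mathbb Z[\zeta]$.
- $\operatorname{Tr}_{K/\mathbb Q}(\zeta)=\mu(m)$, the Möbius function. (If $s(m)$ is the sum of the primitive $m$-th roots of unity, then $\sum_{d\mid m}s(d)$ is the sum of all $m$-th roots of unity, which is $1$ for $m=1$ and $0$ for $m>1$; this recursion defines $\mu$.) For $m=5$ the trace is $\zeta+\zeta^2+\zeta^3+\zeta^4=-1$.
- If $m=p$ is prime, then $P=(1-\zeta)$ is a prime ideal of $\mathcal O$ with $\mathcal O/P\cong\mathbb F_p$. It is stable under conjugation because $1-\bar\zeta=-\bar\zeta(1-\zeta)$. For $p=2$ we have $\zeta=-1$ and $P=(2)\subset\mathbb Z$.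

**Definition ($f_n$).** Put $f_n(x)=1+x+\dots+x^{n-1}$, so that $(x-1)f_n(x)=x^n-1$. If $q$ is prime then $f_q=\Phi_q$. For composite $n$ it is something else: $f_4=(x+1)(x^2+1)$.

**Definition ($m'$).** For $m\ge2$ let $m'$ be the order of the root of unity $-\zeta_m$. Then $m'=2m$ if $m$ is odd, $m'=m/2$ if $m\equiv2\pmod 4$, and $m'=m$ if $4\mid m$. For example $3'=6$, $4'=4$, $6'=3$, $2'=1$. Since $\mathbb Q(-\zeta_m)=\mathbb Q(\zeta_m)$, always $\varphi(m')=\varphi(m)$.

## 2. Conjugate reciprocals and mean squares of cyclotomic integers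

Two further notions serve as tools.

**Definition (conjugate reciprocal).** Let $u\in K[x]$ have degree $d$ with $u(0)\neq0$. Put $u^*(x)=x^d\,\bar u(1/x)$, where $\bar u$ is $u$ with conjugated coefficients.

In other words, reverse the list of coefficients and conjugate each one. Since $u(0)\ne0$, $u^*$ again has degree $d$, and $u^*(0)\neq0$ is the conjugate of the leading coefficient of $u$. Directly from the formula, $(uw)^*=u^*w^*$ and $u^{**}=u$. The roots of $u^*$ are the numbers $1/\bar\beta$ for $\beta$ a root of $u$.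

*Example.* $(x-2)^*=1-2x$, which is not proportional to $x-2$. On the other hand $(x-\zeta)^*=1-\bar\zeta x=-\bar\zeta(x-\zeta)$ is proportional to $x-\zeta$.

**Definition (mean square).** Let $\alpha$ be a cyclotomic integer (an algebraic integer in some cyclotomic field), lying in an abelian field $L$. Put
$$M(\alpha)=\frac1{[L:\mathbb Q]}\operatorname{Tr}_{L/\mathbb Q}(\alpha\bar\alpha),$$
the average of $|\sigma\alpha|^2$ over $\sigma\in\mathrm{Gal}(L/\mathbb Q)$.

It does not depend on $L$: passing from $L$ to a larger abelian field $L'$ multiplies both the trace and the degree by $[L':L]$, and any two abelian fields lie in a common one.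

*Examples.* Any root of unity has $M=1$. For a prime $p$, $|1-\zeta_p|^2=2-\zeta_p-\zeta_p^{-1}$, so $M(1-\zeta_p)=2+\frac2{p-1}$; for $p=3$ this is $3=|1-\zeta_3|^2$. Similarly $M(1+\zeta_5)=2-\frac24=\frac32$.

## 3. Composing $\Phi_p$ with $\Phi_q$ in both orders

Take two distinct odd primes $p,q$. There are two ways to compose the irreducible polynomials $\Phi_p$ and $\Phi_q$. Can both compositions factor? The following conjecture is posed in "On The Total Number Of Prime Factors Of An Odd Perfect Number" (https://archimede.mat.ulaval.ca/QUEBEC-MAINE/19/Zelinsky19.pdf).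

**Conjecture.** Let $p$ and $q$ be distinct odd primes. Then, aside from a finite set of exceptional pairs $\{p,q\}$, at least one of $\Phi_p(\Phi_q(x))$ or $\Phi_q(\Phi_p(x))$ is irreducible.

We shall prove it, with an empty set of exceptions, and with an exact criterion.

**Theorem A.** Let $p,q$ be distinct odd primes. Then $\Phi_p(\Phi_q(x))$ is irreducible if and only if $q\not\equiv-1\pmod p$. Consequently, for every pair $\{p,q\}$ of distinct odd primes, at least one of $\Phi_p(\Phi_q(x))$, $\Phi_q(\Phi_p(x))$ is irreducible.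

It is a special case of a complete classification.

**Theorem B.** Let $m\ge2$, $n\ge3$ be integers.

1. If $m=2$ or $m'\nmid n+1$, then $\Phi_m(f_n(x))$ is irreducible over $\mathbb Q$.
2. If $m\ge3$ and $m'\mid n+1$, then $\Phi_m(f_n(x))=\Phi_{m'}(x)\,R(x)$ with $R$ irreducible over $\mathbb Q$ of degree $\varphi(m)(n-2)\ge1$, and $R\neq\Phi_{m'}$.

(For $n=2$, $\Phi_m(f_2(x))=\Phi_m(x+1)$ is a translate of $\Phi_m$, hence always irreducible.)

**Theorem B implies Theorem A.** Take $m=p$ and $n=q$. Then $m'=2p$, and since $q+1$ is even, $2p\mid q+1$ if and only if $p\mid q+1$. This is the criterion. If both compositions were reducible, then $p\mid q+1$ and $q\mid p+1$. Say $p<q$. Then $q\le p+1$, so $q=p+1$, which is impossible for two odd primes. $\square$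

It remains to prove Theorem B. If you only want Theorem A, take $m=p$ prime throughout and skip Lemma 2 and Cases 2–4 in Section 9.

## 4. The pair $\{3,5\}$ by hand, and the factor $\Phi_{m'}$

**$\Phi_3(\Phi_5(x))$.** Here $5\equiv-1\pmod3$, so a factorization is predicted. Expanding $y^2+y+1$ at $y=x^4+x^3+x^2+x+1$ and dividing by $\Phi_6$ gives
$$x^8+2x^7+3x^6+4x^5+6x^4+5x^3+4x^2+3x+3=(x^2-x+1)(x^6+3x^5+5x^4+6x^3+7x^2+6x+3).$$
The second factor reduces modulo $2$ to $r=x^6+x^5+x^4+x^2+1$. This has no root in $\mathbb F_2$. Modulo $x^2+x+1$, $x^3+x+1$, $x^3+x^2+1$ it is congruent to $x$, $1$, $x^2+x+1$ respectively, none of them zero. So $r$ has no irreducible factor of degree at most $3$; it is irreducible, and so is the second factor.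

**$\Phi_5(\Phi_3(x))$.** Here $3\not\equiv-1\pmod5$. Work modulo $2$. The order of $2$ modulo $5$ is $4$, so a root $\eta$ of $\Phi_5$ over $\mathbb F_2$ generates $\mathbb F_{16}$. A root $x$ of the composition with $x^2+x+1=\eta$ satisfies $x^2+x=\eta+1$. If $x$ were in $\mathbb F_{16}$, the trace to $\mathbb F_2$ of $x^2+x$ would be $0$, because $x$ and $x^2$ have the same trace. But the trace of $\eta+1$ is $(\eta+\eta^2+\eta^4+\eta^8)+4=\eta+\eta^2+\eta^4+\eta^3=1$. So $x\notin\mathbb F_{16}$, while $\mathbb F_2(x)\ni\eta$. Hence $x$ has degree $8$ over $\mathbb F_2$, and $\Phi_5(\Phi_3(x))$ is irreducible already modulo $2$.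

**Where $\Phi_{m'}$ comes from.** Let $\beta=-\zeta^{-1}$ with $m\ge3$, so $\beta\ne1$, and suppose $m'\mid n+1$, so that $\beta^{n+1}=1$. Then
$$f_n(\beta)=\frac{\beta^n-1}{\beta-1}=\frac{\beta^{-1}-1}{\beta-1}=-\beta^{-1}=\zeta .$$
So $\beta$, a root of unity of order $m'$, is a root of $\Phi_m(f_n(x))$. For $m=2$ we have $\beta=1$, and the computation breaks down: $f_n(1)=n\neq-1$. That is why $m=2$ stands apart in Theorem B. An example with $m=m'=4$, $n=3$ is the polynomial from Section 1: $\Phi_4(f_3(x))=(x^2+x+1)^2+1=(x^2+1)(x^2+2x+2)$.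

The content of Theorem B is that this visible factorization is the only one.

## 5. Why $p$-adic arguments cannot decide the matter

The first thing to try for $\Phi_p(\Phi_q(x))$ is Eisenstein, or a Newton polygon, at $p$: the constant term is $\Phi_p(1)=p$, as in the standard proof that $\Phi_p$ is irreducible. Now $\Phi_p(y)\equiv(y-1)^{p-1}\pmod p$, and $f_q(x)-1=x f_{q-1}(x)$, so
$$\Phi_p(\Phi_q(x))\equiv x^{p-1}\,f_{q-1}(x)^{p-1}\pmod p .$$
Since $f_{q-1}(0)=1$, the two factors on the right are coprime modulo $p$. By Hensel's lemma, $\Phi_p(\Phi_q(x))$ factors over $\mathbb Z_p$ into monic factors of degrees $p-1$ and $(p-1)(q-2)$, for every $p$ and $q$. These are exactly the degrees of the rational factorization in the bad case $q\equiv-1\pmod p$, and the $p$-adic factorization is there in the good case too. So no argument that proves irreducibility over $\mathbb Q_p$ can succeed. Reduction modulo another prime worked for $\{3,5\}$, but that prime was chosen for the pair. We want an argument that treats all pairs at once.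

## 6. A trinomial, and exchanging one factor for its reciprocal

Fix $m\ge2$, $n\ge3$, a primitive $m$-th root of unity $\zeta$, $K=\mathbb Q(\zeta)$, $\mathcal O=\mathbb Z[\zeta]$. A root $\alpha$ of $\Phi_m(f_n(x))$ satisfies $f_n(\alpha)=$ some conjugate of $\zeta$, so we study $f_n(x)-\zeta$ over $K$ and return to $\mathbb Q$ at the end.

**The exchange.** Suppose a polynomial $g$ factors as $g=g_1g_2$. Put $h=g_1g_2^*$. Then
$$hh^*=g_1g_2^*\,g_1^*g_2=gg^* .$$
So a factorization of $g$ produces another solution $h$ of $hh^*=gg^*$. If the only solutions are the trivial ones, $h=cg$ or $h^*=cg$, then $g_2^*=cg_2$ or $g_1^*=cg_1$. A factor proportional to its own reciprocal has all its roots among the common roots of $g$ and $g^*$, and those we can list.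

To bound the solutions $h=\sum c_ix^i$, note that $hh^*=gg^*$ says $h(x)\bar h(1/x)=g(x)\bar g(1/x)$ when both have degree $n$, and the constant term of $h(x)\bar h(1/x)$ is $\sum|c_i|^2$. So $h$ has the same sum of squared coefficients as $g$; if that is small, $h$ has few terms. For $f_n-\zeta$ itself the sum grows with $n$. But
$$g(x)=(x-1)\bigl(f_n(x)-\zeta\bigr)=x^n-\zeta x-(1-\zeta) \tag{1}$$
is a trinomial for every $n$. The price is the extra root $1$. We compute
$$g^*(x)=1-\bar\zeta x^{n-1}-(1-\bar\zeta)x^n, \tag{2}$$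
and multiplying $x^n-\zeta x-(1-\zeta)$ by $x^{-n}-\bar\zeta x^{-1}-(1-\bar\zeta)$, the terms of $g(x)\bar g(1/x)$ of exponent $\ge0$ are
$$-(1-\bar\zeta)\,x^n-\bar\zeta\,x^{n-1}+(\zeta-1)\,x+(4-\zeta-\bar\zeta). \tag{3}$$
Indeed the coefficient of $x$ is $(-\zeta)\cdot(-(1-\bar\zeta))=\zeta-1$, and the constant term is $1+1+|1-\zeta|^2=4-\zeta-\bar\zeta$. The exponents $n,n-1,1$ are distinct because $n\ge3$.

**Where the naive count falls short.** Over $\mathbb Z$, a nonzero coefficient contributes at least $1$ to the sum of squares. Over $\mathcal O$ we average over the Galois group: $\sum_iM(c_i)$ equals the average of $4-\zeta-\bar\zeta$, that is $4-2\mu(m)/\varphi(m)$, and Lemma 1 below says that each nonzero $c_i$ has $M(c_i)\ge1$. For $m=p$ prime the total is $4+\frac2{p-1}$, and this bound alone permits four nonzero coefficients (five if $p=3$, six if $p=2$). We need at most three. What gets us there is the top coefficient in (3): $c_n\bar c_0=-(1-\bar\zeta)$. For $m=p$ it says that one of the end coefficients of $h$ lies in the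 prime $P=(1-\zeta)$, and we shall see that a nonzero element of $P$ has $M\ge2+\frac2{p-1}$. What is left for the others is then at most $2$. For other $m$ the same relation will show, where it is needed, that an end coefficient does not have absolute value $1$.

## 7. Common roots of $g$ and $g^*$

**Lemma 3.** Let $C$ be the set of common roots of $g$ and $g^*$. Then $C=\{1,-\zeta^{-1}\}$ if $m\ge3$ and $m'\mid n+1$, and $C=\{1\}$ otherwise. Every element of $C$ is a simple root of $g$.

*Proof.* **Finding the candidates.** Clearly $g(1)=0=g^*(1)$. Let $x\in C$ with $x\ne1$. By (1), $g(x)=0$ says $x^n-1=\zeta(x-1)$. By (2), $g^*(x)=0$ says $x^n-1=\bar\zeta x^{n}-\bar\zeta x^{n-1}=\bar\zeta x^{n-1}(x-1)$. Dividing by $x-1$ we get $\zeta=\bar\zeta x^{n-1}$, so $x^{n-1}=\zeta^2$ and $x^n=\zeta^2x$. Substituting in the first relation, $\zeta^2x-1=\zeta x-\zeta$, that is $\zeta(\zeta-1)x=-(\zeta-1)$, so $x=-\zeta^{-1}$. Since $x\neq1$, this requires $\zeta\ne-1$, i.e. $m\ge3$.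

**Deciding when the candidate is a common root.** Let $\zeta\neq-1$ and $x=-\zeta^{-1}$. Then $g(x)=x^n+1-(1-\zeta)=x^n+\zeta$. So $g(x)=0$ if and only if $x^n=-\zeta=x^{-1}$, i.e. $x^{n+1}=1$, i.e. $(-\zeta)^{n+1}=1$, i.e. $m'\mid n+1$. In that case $x^{n-1}=x^{-2}=\zeta^2$, and $g^*(x)=0$ as well, since
$$x^n-1-\bar\zeta x^{n-1}(x-1)=(-\zeta-1)-\zeta(-\zeta^{-1}-1)=0 .$$

**Simplicity.** We have $g'(x)=nx^{n-1}-\zeta$. So $g'(1)=n-\zeta\ne0$, and if $-\zeta^{-1}\in C$ then $g'(-\zeta^{-1})=n\zeta^2-\zeta=\zeta(n\zeta-1)\neq0$, both because $n\ge3$. $\square$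

## 8. Lower bounds for $M$

**Lemma 1.** Let $\alpha\neq0$ be a cyclotomic integer. Then $M(\alpha)\ge1$. If $M(\alpha)=1$ then $|\alpha|=1$.

*Proof.* Let $\alpha\in L$ with $L$ abelian. The arithmetic mean of the numbers $|\sigma\alpha|^2$ is at least their geometric mean:
$$M(\alpha)\ge\prod_\sigma|\sigma\alpha|^{2/[L:\mathbb Q]}=|N_{L/\mathbb Q}(\alpha)|^{2/[L:\mathbb Q]}\ge1,$$
since the norm is a nonzero integer. If $M(\alpha)=1$, equality holds in AM–GM, so all $|\sigma\alpha|^2$ are equal; their average is $1$, so each is $1$. $\square$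

**Trace formula.** This computes $M$ one prime at a time. Let $p$ be a prime, $p\nmid N'$, and $\alpha=\sum_{i\bmod p}a_i\zeta_p^i$ with $a_i\in\mathbb Z[\zeta_{N'}]$. Then
$$(p-1)M(\alpha)=\sum_{i<j}M(a_i-a_j), \tag{4}$$
and if all $a_i\in\mathbb Z$,
$$M(\alpha)=\frac{p\sum a_i^2-\bigl(\sum a_i\bigr)^2}{p-1}. \tag{5}$$

*Proof.* Expand $\alpha\bar\alpha=\sum_{i,j}a_i\bar a_j\zeta_p^{i-j}$. The group $\mathrm{Gal}(\mathbb Q(\zeta_{N'p})/\mathbb Q(\zeta_{N'}))$ consists of the $p-1$ maps $\zeta_p\mapsto\zeta_p^t$, $p\nmid t$, which fix all $a_i$ and $\bar a_j$. For $i\ne j$ the average of $\zeta_p^{t(i-j)}$ over $t$ is $-\frac1{p-1}$. So the average of $\alpha\bar\alpha$ over this group is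
$$\sum|a_i|^2-\frac1{p-1}\Bigl(\bigl|\sum a_i\bigr|^2-\sum|a_i|^2\Bigr)=\frac{p\sum|a_i|^2-|\sum a_i|^2}{p-1} .$$
For integers $a_i$ this is rational and equals $M(\alpha)$, which is (5). In general,
$$\sum_{i<j}|a_i-a_j|^2=(p-1)\sum|a_i|^2-\sum_{i\neq j}a_i\bar a_j=p\sum|a_i|^2-\bigl|\sum a_i\bigr|^2,$$
so the average equals $\frac1{p-1}\sum_{i<j}|a_i-a_j|^2$. Averaging further over $\mathrm{Gal}(\mathbb Q(\zeta_{N'})/\mathbb Q)$ gives (4), by transitivity of the trace. $\square$

*Check.* For $\alpha=1+\zeta_5$ formula (5) gives $(5\cdot2-4)/4=\frac32$, as in Section 2.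

The next lemma improves the bound $1$ to $\frac32$ for elements not of absolute value $1$. It is used only in Case 4 of Section 9.

**Lemma 2.** Let $N$ be squarefree and $0\neq\alpha\in\mathbb Z[\zeta_N]$. Then $|\alpha|=1$ or $M(\alpha)\ge\frac32$.

The example $1+\zeta_5$ shows that the value $\frac32$ is attained: $|1+\zeta_5|^2=2+2\cos 72^\circ>1$ for $\zeta_5=e^{2\pi i/5}$.

*Proof.* Induct on the number of primes $\ge5$ dividing $N$.

**Base.** If there are none, $N\mid6$ and $\alpha\in\mathbb Z[\zeta_3]$. The field $\mathbb Q(\zeta_3)$ is imaginary quadratic, so $\alpha\bar\alpha$ is its own average: $M(\alpha)=\alpha\bar\alpha$ is a positive integer. It is $1$, and then $|\alpha|=1$, or it is at least $2$.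

**Induction step.** Write $N=N'p$ with $p\ge5$ prime. As $p\nmid N'$, $\zeta_N$ is a product of powers of $\zeta_{N'}$ and $\zeta_p$, so $\alpha=\sum_{i\bmod p}a_i\zeta_p^i$ with $a_i\in\mathbb Z[\zeta_{N'}]$. Group the indices $i$ by the value of $a_i$, and let $s$ be the size of the largest class. Recall $\sum_i\zeta_p^i=0$, so subtracting one number from all $a_i$ does not change $\alpha$.

- If $s=p$, all $a_i$ are equal and $\alpha=0$, which is excluded.
- If $s=p-1$, subtract the common value. What remains is $\alpha=b\,\zeta_p^i$ with $0\neq b\in\mathbb Z[\zeta_{N'}]$. Then $|\alpha|=|b|$ and $M(\alpha)=M(b)$, and the induction hypothesis applies to $b$.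
- If $2\le s\le p-2$, pairing an index in the largest class with one outside it gives at least $s(p-s)$ pairs with $a_i\neq a_j$. The function $s(p-s)$ is concave in $s$, so on this range it is at least its value $2(p-2)$ at the two ends.
- If $s=1$, all $p(p-1)/2$ pairs have $a_i\ne a_j$, and $p(p-1)/2\ge2(p-2)$ because $p^2-5p+8$ has negative discriminant, hence is positive.

In the last two cases, (4) and Lemma 1 applied to each nonzero $a_i-a_j$ give
$$M(\alpha)\ge\frac{2(p-2)}{p-1}=2-\frac2{p-1}\ge\frac32,$$
since $p\ge5$. $\square$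

## 9. The equation $hh^*=gg^*$ has only the trivial solutions

**Proposition 4.** Let $h\in\mathcal O[x]$ have degree $n$, $h(0)\neq0$, and $hh^*=gg^*$. Then $h=cg$ or $h^*=cg$ for some constant $c\in K^\times$.

*Proof.* **Step 1: read off the constraints.** Write $h=\sum c_ix^i$. Both $h$ and $g$ have degree $n$, so dividing $hh^*=gg^*$ by $x^n$ gives $h(x)\bar h(1/x)=g(x)\bar g(1/x)$. Compare the coefficient of $x^n$ and the constant term with (3), then average the constant term over $\mathrm{Gal}(K/\mathbb Q)$, using $\operatorname{Tr}_{K/\mathbb Q}\zeta=\operatorname{Tr}_{K/\mathbb Q}\bar\zeta=\mu(m)$: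
$$c_n\bar c_0=-(1-\bar\zeta),\qquad \sum_ic_i\bar c_i=4-\zeta-\bar\zeta,\qquad \sum_iM(c_i)=4-\frac{2\mu(m)}{\varphi(m)}. \tag{6}$$

**Step 2: $h$ has at most three nonzero coefficients.** This is where arithmetic enters.

*Case 1: $m=p$ prime.* The total in (6) is $4+\frac2{p-1}$. The element $c_n\bar c_0=-(1-\bar\zeta)$ lies in the prime ideal $P=(1-\zeta)$, so $c_n\in P$ or $\bar c_0\in P$. As $P$ is stable under conjugation, some $d\in\{c_n,c_0\}$ lies in $P$; moreover $d\neq0$, because $c_n\bar c_0\neq0$. Write $d=\sum_{i\bmod p}a_i\zeta^i$ with $a_i\in\mathbb Z$. Since $\zeta\equiv1\pmod P$, we get $\sum a_i\equiv d\equiv0\pmod P$, and as $\mathcal O/P\cong\mathbb F_p$ this means $p\mid\sum a_i$. Subtract the integer $\frac1p\sum a_i$ from every $a_i$; this does not change $d$, and now $\sum a_i=0$. As $d\neq0$, not all $a_i$ vanish, and since they sum to $0$ at least two are nonzero, so $\sum a_i^2\ge2$. By (5),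
$$M(d)=\frac{p\sum a_i^2}{p-1}\ge\frac{2p}{p-1}=2+\frac2{p-1}.$$
So the remaining coefficients have total $M$ at most $2$, and by Lemma 1 at most two of them are nonzero. Altogether there are at most three. (For $p=2$ this reads: $d$ is a nonzero even integer, $M(d)=d^2\ge4$, and the total is $6$.)

*Case 2: $\mu(m)=1$.* The total in (6) is less than $4$, so by Lemma 1 there are at most three nonzero coefficients.

*Case 3: $\mu(m)=0$.* The total is $4$. If there were more than three nonzero coefficients, Lemma 1 shows there would be exactly four, each with $M=1$, hence each of absolute value $1$. Then $|1-\zeta|=|c_n\bar c_0|=1$. With $\zeta=e^{i\theta}$ this reads $2-2\cos\theta=1$, so $\zeta=e^{\pm\pi i/3}$ and $m=6$. But $\mu(6)=1$, a contradiction.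

*Case 4: $\mu(m)=-1$ and $m$ is not prime.* Then $m$ is a product of at least three distinct primes, so $\varphi(m)\ge1\cdot2\cdot4=8$ and the total in (6) is at most $4+\frac14$. By Lemma 1 there are at most four nonzero coefficients. Suppose there are four. Since $m\neq6$, the computation in Case 3 gives $|c_n\bar c_0|=|1-\zeta|\neq1$, so one of $c_n,c_0$ does not have absolute value $1$. As $m$ is squarefree, Lemma 2 applies, and this coefficient has $M\ge\frac32$. The total is then at least $\frac32+3>4+\frac14$, a contradiction.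

**Step 3: find the exponents.** We know $c_n,c_0\neq0$. If these were the only nonzero coefficients, $h(x)\bar h(1/x)$ would involve only the exponents $n,0,-n$, and would lack the term in $x^{n-1}$ present in (3). So there are exactly three:
$$h=cx^n+ex^k+d,\qquad c,e,d\neq0,\quad 1\le k\le n-1 .$$
The terms of positive exponent in $h(x)\bar h(1/x)$ are
$$c\bar d\,x^n+c\bar e\,x^{n-k}+e\bar d\,x^k .$$
In (3) the positive exponents below $n$ are $n-1$ and $1$, two distinct numbers with nonzero coefficients. Hence $\{k,n-k\}=\{1,n-1\}$. The polynomial $h^*=\bar dx^n+\bar ex^{n-k}+\bar c$ satisfies the same hypotheses as $h$: its coefficients are in $\mathcal O$, it has degree $n$ and nonzero constant term, and $h^*h^{**}=h^*h=gg^*$. Since the conclusion is symmetric in $h$ and $h^*$, we may replace $h$ by $h^*$ if necessary and assume $k=1$.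

**Step 4: find the coefficients.** With $k=1$, comparison with (3) gives
$$c\bar d=-(1-\bar\zeta),\qquad c\bar e=-\bar\zeta,\qquad e\bar d=\zeta-1 .$$
Therefore
$$e\bar e=\frac{(c\bar e)(e\bar d)}{c\bar d}=\frac{-\bar\zeta(\zeta-1)}{-(1-\bar\zeta)}=\frac{1-\bar\zeta}{1-\bar\zeta}=1 .$$
Multiplying $c\bar e=-\bar\zeta$ by $e$ gives $c=-\bar\zeta e$, i.e. $e=-\zeta c$. Multiplying $e\bar d=\zeta-1$ by $\bar e$ gives $\bar d=(\zeta-1)\bar e$, so
$$d=(\bar\zeta-1)e=-\zeta(\bar\zeta-1)c=-(1-\zeta)c .$$
Thus $h=c\bigl(x^n-\zeta x-(1-\zeta)\bigr)=cg$. $\square$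

## 10. The factorization of $f_n-\zeta$ over $K$

**Proposition 5.** Let $u=\prod_{\beta\in C}(x-\beta)$ and $g=uv$. Then $v$ has no root in $C$, is irreducible over $K$, and
$$f_n(x)-\zeta=\begin{cases}(x+\zeta^{-1})\,v(x)&\text{if }m\ge3\text{ and }m'\mid n+1,\\ v(x)&\text{otherwise.}\end{cases}$$

*Proof.* **Step 1: any factorization of $g$ has a factor with all its roots in $C$.** Let $g=g_1g_2$ with $g_1,g_2\in K[x]$ monic. The roots of $g$ are algebraic integers, so the coefficients of $g_1,g_2$ are algebraic integers in $K$, that is, $g_i\in\mathcal O[x]$. Also $g_i(0)\neq0$, because $g(0)=\zeta-1\neq0$. Put $h=g_1g_2^*\in\mathcal O[x]$. It has degree $n$. Since $g_2$ is monic, $g_2^*(0)=1$, so $h(0)=g_1(0)\neq0$. As computed in Section 6, $hh^*=gg^*$. Proposition 4 leaves two possibilities.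

- $h=cg$, i.e. $g_1g_2^*=cg_1g_2$. Then $g_2^*=cg_2$. Every root of $g_2$ is a root of $g_2^*$, which divides $g^*=g_1^*g_2^*$. So all roots of $g_2$ are common roots of $g$ and $g^*$: they lie in $C$.
- $h^*=cg$, i.e. $g_1^*g_2=cg_1g_2$. Then $g_1^*=cg_1$, and in the same way all roots of $g_1$ lie in $C$.

**Step 2: apply this to $v$.** By Lemma 3, $C\subset K$, so $u\in K[x]$, and $u$ divides $g$. The elements of $C$ are simple roots of $g$, so $v$ has no root in $C$. Its degree is $n-|C|\ge3-2=1$. Suppose $v=v_1v_2$ with $v_1,v_2\in K[x]$ monic and nonconstant. Apply Step 1 to $g_1=uv_1$, $g_2=v_2$. Either all roots of $v_2$ lie in $C$, or all roots of $uv_1$ do. Both are impossible, since $v_1$ and $v_2$ are nonconstant and $v$ has no root in $C$. So $v$ is irreducible over $K$.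

**Step 3: divide by $x-1$.** By (1), $f_n-\zeta=g/(x-1)=uv/(x-1)$, and by Lemma 3, $u/(x-1)$ is $x+\zeta^{-1}$ or $1$ in the two cases. $\square$

## 11. From $K$ down to $\mathbb Q$: proof of Theorem B

**Step 1: compute a degree.** Let $\alpha$ be a root of $v$. Since $v$ divides $f_n-\zeta$, we have $f_n(\alpha)=\zeta$. Hence $\zeta\in\mathbb Q(\alpha)$, so $K\subset\mathbb Q(\alpha)=K(\alpha)$ and, by irreducibility of $v$ over $K$,
$$[\mathbb Q(\alpha):\mathbb Q]=[K(\alpha):K]\,[K:\mathbb Q]=\varphi(m)\deg v .$$
Let $R$ be the minimal polynomial of $\alpha$ over $\mathbb Q$, so $\deg R=\varphi(m)\deg v$. As $\Phi_m(f_n(\alpha))=\Phi_m(\zeta)=0$, $R$ divides $\Phi_m(f_n(x))$, which is monic of degree $\varphi(m)(n-1)$.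

**Step 2: the irreducible case.** If $m=2$ or $m'\nmid n+1$, then $v=f_n-\zeta$ has degree $n-1$. So $R$ and $\Phi_m(f_n(x))$ are monic of the same degree, hence equal, and $\Phi_m(f_n(x))$ is irreducible.

**Step 3: the reducible case.** Let $m\ge3$ and $m'\mid n+1$. Then $\deg v=n-2$ and $\deg R=\varphi(m)(n-2)\ge1$. Put $\beta=-\zeta^{-1}$. By Proposition 5, or by the computation in Section 4, $f_n(\beta)=\zeta$, so $\Phi_m(f_n(\beta))=0$. As $\beta$ has order $m'$, its minimal polynomial $\Phi_{m'}$ divides $\Phi_m(f_n(x))$; its degree is $\varphi(m')=\varphi(m)$.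

We must check $R\neq\Phi_{m'}$, so that the two factors can be multiplied. Suppose $R=\Phi_{m'}$. Then $\alpha$ is a conjugate of $\beta\in K$, say $\alpha=\sigma(\beta)$ with $\sigma\in\mathrm{Gal}(K/\mathbb Q)$. So
$$\zeta=f_n(\alpha)=\sigma(f_n(\beta))=\sigma(\zeta),$$
which forces $\sigma=1$ and $\alpha=\beta\in C$. But $v$ has no root in $C$, a contradiction.

So $R$ and $\Phi_{m'}$ are distinct monic irreducible polynomials, and their product divides $\Phi_m(f_n(x))$. The degrees match: $\varphi(m)(n-2)+\varphi(m)=\varphi(m)(n-1)$. Hence $\Phi_m(f_n(x))=\Phi_{m'}(x)R(x)$. This proves Theorem B, and with it Theorem A: the conjecture holds, with no exceptional pairs. $\square$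

## 12. "At least one" cannot be replaced by "both"

Fix an odd prime $p$. By Dirichlet's theorem there are infinitely many primes $q\equiv-1\pmod p$. For each odd one, $\Phi_p(\Phi_q(x))$ is divisible by $\Phi_{2p}(x)$, and the quotient $\Phi_p(\Phi_q(x))/\Phi_{2p}(x)$ is irreducible by Theorem B. The factorization of $\Phi_3(\Phi_5(x))$ in Section 4 is the instance $p=3$, $q=5$: the quotient there has degree $\varphi(3)(5-2)=6$.
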